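# The largest city in a critical immigration model: $N_{(1)}(t)=t(\log t)^{-2/\beta+o(1)}$

## 1. Equal cities on an even grid: the exponent $-d/\beta$

Immigrants arrive one at a time at uniform random points of the unit square. Each of them either founds a new city on the spot or joins the city whose pull is strongest there, where pull is population times distance to the power $-\beta$, with $\beta>2$. How large is the largest city after $t$ arrivals? The first guess is that the cities even each other out. As we compute below, there should then be about $(\log t)^{2/\beta}$ cities of comparable size, so the largest should have population about $t(\log t)^{-2/\beta}$. We derive this guess, test it on cases that can be done by hand, and then prove it.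

**Definition (the process).** Fix $d\ge 1$, $c_0>0$ and $\beta>d$. At each time $t=1,2,\dots$ there are finitely many cities at positions $x_i\in[0,1]^d$ with populations $N_i(t)\ge1$ and $\sum_iN_i(t)=t$. The influence at $y$ is
$$I(y,t)=c_0\max_i N_i(t)\,|y-x_i|^{-\beta},$$
and the *owner* of $y$ is the city attaining this maximum. At time $1$ there is one city, of population $1$, at a uniform point. At time $t+1$ an immigrant arrives at a uniform point $U$, independent of the past. Given the past and $U$, with probability $1/(1+I(U,t))$ it founds a city of population $1$ at $U$, and with probability $I(U,t)/(1+I(U,t))$ it joins the owner of $U$. We write $K(t)$ for the number of cities and $N_{(1)}(t)=\max_iN_i(t)$.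

This is the case $\alpha=1$ of a model in which $N_i$ is replaced by $N_i^\alpha$. The problem is posed at https://www.stat.berkeley.edu/%7Ealdous/Research/OP/cities-notes.pdf for $d=2$: for $\alpha=1$ and $\beta>2$, prove or disprove that almost surely
$$\lim_{t\to\infty}\frac{\log(N_{(1)}(t)/t)}{\log\log t}=-\frac2\beta .$$
(The exponent is printed there as $1-\frac2\beta$. That is incompatible with $N_{(1)}(t)\le t$; in the heuristics there, $1-\frac2\beta$ is the exponent of the maximal influence, and the corresponding heuristic for the largest city gives $-\frac2\beta$.) Throughout, put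
$$\sigma=\frac d\beta\in(0,1).$$

**The computation behind the guess.** Suppose that there are $K$ cities, each of population $t/K$, spaced at distance about $K^{-1/d}$. At a typical point the influence is about $c_0\,\frac tK\,K^{\beta/d}=c_0\,t\,K^{1/\sigma-1}$, and a city is founded at the next step with probability about one over this. In the time variable $s=\log t$, where $ds\approx dt/t$, this reads $dK/ds\approx K^{1-1/\sigma}/c_0$. Hence $K^{1/\sigma}$ is about a constant times $s$, so $K\approx(\log t)^\sigma$ and $N_{(1)}\approx t/K\approx t(\log t)^{-\sigma}$. For $d=2$ the exponent is $-2/\beta$.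

**Test 1: a single city, $d=1$.** As long as there is only the first city, at $x$, the next immigrant founds a city with probability $\lambda_t=\int_0^1\frac{dy}{1+c_0t|y-x|^{-\beta}}$. Since $|y-x|\le1$ we have $c_0t|y-x|^{-\beta}\le 1+c_0t|y-x|^{-\beta}\le(1+c_0)t|y-x|^{-\beta}$. Also $\int_0^1|y-x|^\beta dy=\frac{x^{\beta+1}+(1-x)^{\beta+1}}{\beta+1}$ lies between $\frac{2^{-\beta}}{\beta+1}$ and $\frac1{\beta+1}$. So
$$\frac{2^{-\beta}}{(1+c_0)(\beta+1)}\cdot\frac1t\le\lambda_t\le\frac1{c_0(\beta+1)}\cdot\frac1t .$$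
The sum of $\lambda_t$ diverges, so a second city appears almost surely, and the waiting is measured in units of $\log t$. This agrees with $dK/ds$ being of order one when $K$ is.

**Test 2: two cities, $d=1$.** Place two cities at $0$ and $1$ with fractions $p$ and $1-p$ of the population, and ignore foundings. The boundary point $x$ between their territories satisfies $px^{-\beta}=(1-p)(1-x)^{-\beta}$, that is,
$$\frac{x}{1-x}=\Big(\frac p{1-p}\Big)^{1/\beta}.$$
The expected change of $p$ in one step is about $(x-p)/t$, so in log-time $p'=x-p$. Since $\beta>1$, we have $x>p$ when $p<\frac12$ and $x<p$ when $p>\frac12$: the drift equalizes. Moreover, for small $p$ we have $x\approx p^{1/\beta}=p^\sigma\gg p$. The equation $p'=p^\sigma$ gives $p=((1-\sigma)s)^{1/(1-\sigma)}$ when started from $0$, so a tiny city needs only a bounded amount of log-time to become comparable with its rival. We will use this twice.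

**Test 3: a frozen grid.** Put $n^d$ cities at the centers of the cubes of side $1/n$, each with a fraction $n^{-d}$ of the population, and let $G=I/(c_0t)$. Every $y$ is within $\sqrt d/(2n)$ of a city, so $G(y)\ge(2/\sqrt d)^\beta n^{\beta-d}$. The balls of radius $1/(4n)$ about the cities have total volume at most $2^d4^{-d}\le\frac12$, and off them $G\le4^\beta n^{\beta-d}$. So, once $c_0tG\ge1$ everywhere, the founding probability is between two constants times $n^{d-\beta}/t=K^{1-1/\sigma}/t$ with $K=n^d$, as in the computation above.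

The tests support the guess, but none shows that the grid is the true picture. Many cities might crowd into a small region, or a huge city might keep a region around it empty. The following theorem excludes both.

**Theorem 1.** Let $d\ge1$, $c_0>0$, $\beta>d$, run the model with $\alpha=1$ on $[0,1]^d$, and put $\sigma=d/\beta$. There is $C=C(d,\beta)<\infty$ such that almost surely, for all large $t$:

1. $(\log t)^{-\sigma}(\log\log t)^{-C}\le N_{(1)}(t)/t\le(\log t)^{-\sigma}(\log\log t)^{C}$;
2. $(\log t)^{\sigma}(\log\log t)^{-C}\le K(t)\le(\log t)^{\sigma}(\log\log t)^{C}$;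
3. $t(\log t)^{1-\sigma}(\log\log t)^{-C}\le\inf_yI(y,t)\le t(\log t)^{1-\sigma}(\log\log t)^{C}$;
4. every ball centered in $[0,1]^d$ of radius $(\log t)^{-1/\beta}(\log\log t)^C$ contains a city, and every ball of radius $(\log t)^{-1/\beta}$ contains at most $(\log\log t)^C$ cities;
5. cities of population less than $t(\log t)^{-\sigma}(\log\log t)^{-C}$ together contain at most a fraction $1/\log\log t$ of the population.

For $d=2$, item 1 gives $\log(N_{(1)}(t)/t)/\log\log t\to-2/\beta$ almost surely, so the conjecture is true. Whether the powers of $\log\log t$ can be removed is not addressed here.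

## 2. Shares, cells, and three counting inequalities

Null events (ties, coinciding cities, cities on faces of the countably many grids used below) are ignored. Balls are closed, times are integers, and $\mathcal F_t$ is the history up to time $t$.

**Definition (shares, cells, normalized influence).** Let $p_j(t)=N_j(t)/t$ be the *share* of city $j$, so $\sum_jp_j=1$. Let $V_j=V_j(t)$, the *cell* of $j$, be the set of points owned by $j$ (its sphere of influence), and let $A_j$ be its volume, so $\sum_jA_j=1$. Put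
$$G(y,t)=\max_jp_j(t)|y-x_j|^{-\beta}\in(0,\infty],\qquad I=c_0tG .$$
The probability, given $\mathcal F_t$, that the next immigrant joins $j$ is $\int_{V_j}\frac{I}{1+I}\,dy\le A_j$.

*Example.* Let $d=1$, $\beta=2$, with cities at $\frac12$ and $\frac56$ of populations $1$ and $4$. The first owns $y$ when $|y-\frac56|\ge2|y-\frac12|$, that is, when $\frac16\le y\le\frac{11}{18}$. Its share is $\frac15$ but its cell has length $\frac49$. The other cell, $[0,\frac16)\cup(\frac{11}{18},1]$, is disconnected.

**Definition (regularized influence).** For $0<r\le 1$ let $G_r(z,t)=\max_jp_j(t)(|x_j-z|\vee r)^{-\beta}$.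

*Example.* If $z$ is the position of the only city, then $G(z,t)=\infty$, which carries no information, while $G_r(z,t)=r^{-\beta}$.

Let $v_d$ be the volume of the unit ball and $a_d=2^{-d}v_d\le1$. If $z\in[0,1]^d$ and $\rho\le\frac12$, then $|B(z,\rho)\cap[0,1]^d|\ge a_d\rho^d$, since an orthant of the ball lies in the cube. We use four elementary facts.

* (F1) Given $\mathcal F_t$, the probability that the step $t\to t+1$ founds a city in $Q$ is $\lambda_t(Q)=\int_Q\frac{dy}{1+c_0tG(y,t)}\le\frac1{c_0t}\int_QG(y,t)^{-1}dy$.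
* (F2) $G(y,t)\ge d^{-\beta/2}/K(t)$, since $\max_jp_j\ge1/K$ and distances are at most $\sqrt d$.
* (F3) $tG(y,t)$ and $tG_r(y,t)$ are nondecreasing in $t$, since populations never decrease.
* (F4) $G(y,t)\ge(1+|y-z|/r)^{-\beta}G_r(z,t)$, because $|y-x_j|\le|y-z|+|x_j-z|\le(1+|y-z|/r)(|x_j-z|\vee r)$.

Sums of $1/t$ will appear often. For integers $a<b$ we have $\sum_{a\le t<b}\frac1t\ge\log\frac ba$; also $\sum_{1\le t\le e^S}\frac1t\le S+1$. If $\tau$ is an integer, $0<\eta\le1$ and $\eta\tau\ge1$, then $[\tau,(1+\eta)\tau)$ contains at most $\eta\tau+1$ integers, so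
$$\sum_{\tau\le t<(1+\eta)\tau}\frac1t\le\frac{\eta\tau+1}\tau\le2\eta.\tag{1}$$

**Counting inequalities.** Let $\xi_{t+1}\in\{0,1\}$ be $\mathcal F_{t+1}$-measurable and $\lambda_t=E[\xi_{t+1}|\mathcal F_t]$. Sums run over a deterministic finite range of $t$.

* (P1) For $k>a>0$: $P(\sum\xi\ge k,\ \sum\lambda\le a)\le(ea/k)^k$.
* (P2) For $a>0$: $P(\sum\xi\le a/2,\ \sum\lambda\ge a)\le e^{-a/8}$.
* (P3) If $\tau$ is the first time $t+1$ with $\xi_{t+1}=1$ ($\tau=\infty$ if there is none in the range), then, for $a>0$, $P(\sum_{t<\tau}\lambda_t\ge a+1)\le e^{-a}$.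

*Proof.* For (P1), $E[e^{\theta\xi_{t+1}}|\mathcal F_t]=1+(e^\theta-1)\lambda_t\le\exp((e^\theta-1)\lambda_t)$, so $\exp(\theta\sum\xi-(e^\theta-1)\sum\lambda)$ is a supermartingale started at $1$. With $e^\theta=k/a$ it is at least $\exp(k\log(k/a)-k+a)$ on the event, so the probability is at most $e^{-k\log(k/a)+k-a}\le(ea/k)^k$. For (P2) take $e^{-\theta}=\frac12$. Then $E[e^{-\theta\xi_{t+1}}|\mathcal F_t]=1-\frac12\lambda_t\le e^{-\lambda_t/2}$, so $\exp(-\theta\sum\xi+\frac12\sum\lambda)$ is a supermartingale, and on the event it is at least $\exp(\frac{1-\log2}2a)\ge e^{a/8}$.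

For (P3), $M_t=\mathbf 1\{\tau>t\}\exp(\sum_{u<t}\lambda_u)$ is a nonnegative supermartingale started at $1$, because $(1-\lambda_t)e^{\lambda_t}\le1$. Suppose $\sum_{u<\tau}\lambda_u\ge a+1$, and let $T$ be the first time with $\sum_{u<T}\lambda_u\ge a$. Since $\lambda\le1$, we have $\sum_{u<T}\lambda_u<a+1$, so $T<\tau$ and $M_T\ge e^a$. The maximal inequality $P(\sup_tM_t\ge e^a)\le e^{-a}$ finishes the proof. $\square$

Two extensions are used. The bounds hold conditionally on $\mathcal F_s$ for sums over $t\ge s$, with $a,k$ being $\mathcal F_s$-measurable. The range may be random if $\mathbf 1\{t\text{ in the range}\}$ is $\mathcal F_t$-measurable: multiply $\xi_{t+1}$ by this indicator, which multiplies $\lambda_t$ by it. Finally, if some event, possibly depending on the future, forces $\sum\lambda\le a$ (or $\ge a$), then that event together with $\sum\xi\ge k$ (or $\le a/2$) is contained in the event of (P1) (or (P2)), so it needs no measurability of its own.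

**Conventions.** $S$ is a large integer, large depending on $d,\beta,c_0$; it stands for the size of $\log t$. Put
$$\ell=\log S,\qquad L=\Big\lceil\frac{1+\log S}{\log(1/\sigma)}\Big\rceil,\qquad\eta=\min\Big(1,\frac{c_0d^{-\beta/2}}{200}\Big).$$
Thus $\sigma^LS\le e^{-1}<\log2$, and $L\le C\ell$. The letters $C,c$ denote positive constants depending on $d,\beta,c_0$ that may change from line to line. The exponents of $\ell$ depend on $d,\beta$ only. A constant factor is at most an extra power of $\ell$, which is why the $C$ of Theorem 1 need not depend on $c_0$.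

## 3. The trivial influence bound gives only a power of $t$

For the lower bound on $N_{(1)}$ it is enough to bound $K$ from above, since $N_{(1)}\ge t/K$. The first attempt is to combine (F1) and (F2): the next step founds a city with probability at most $xK(t)/t$, where $x=d^{\beta/2}/c_0$. Hence $E\,K(t+1)\le(1+x/t)E\,K(t)$ and $E\,K(t)\le\exp(x\sum_{u<t}1/u)\le e^xt^x$. This is exponential in $\log t$, where we want a power of $\log t$.

The loss is in (F2), which uses a single city of share $1/K$ that may be far away. A city just founded in a cube $Q$ has share $1/t$ and changes nothing in this estimate, so the estimate never registers that $Q$ is settled. Test 2 suggests the remedy. Near a point where the influence is low, a small share $p$ owns a volume of order $p^\sigma\gg p$, so a city founded at time $\tau$ should be influential by time $(1+\eta)\tau$.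

The obvious way to implement this is to follow the new city $z$ itself, and it breaks at one point: later cities may be founded close to $z$ and own the points near $z$, so that the immigrants join them. But those cities are themselves close to $z$. So we follow the total population of a ball around $z$, letting the ball grow slightly at each round. If the ball holds at most $m$ cities, one of them carries at least $1/m$ of that total. The other requirement, that influence near $z$ be low, costs nothing: if it is high, we already have what we want.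

## 4. A settled spot becomes influential within a constant factor of time

For $0<r\le1$ and real $m\ge1$ put
$$q_*=2^\sigma a_d\,\eta\,r^d(4L)^{-d-1}\le1,\qquad\kappa=\frac{q_*}{4m},\qquad h=\kappa r^{-\beta}.\tag{2}$$

**Lemma 2.** Let $t_a\le e^S$ be an integer with $q_*t_a\ge1$, and let $z$ be the position of a city present at time $t_a$, chosen $\mathcal F_{t_a}$-measurably. Let $w=\lfloor\eta t_a/L\rfloor$ and $t_k=t_a+kw$ for $0\le k\le L$, so that $t_L\le(1+\eta)t_a\le2t_a$. Let $E(z,t_a)$ be the event that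

* (a) $B(z,r/2)$ contains at most $m$ cities at time $t_L$, and
* (b) $G_r(z,t)<h$ for all integers $t\in[t_a,t_L]$.

Then $P(E(z,t_a)|\mathcal F_{t_a})\le L\exp\big(-(q_*t_a)^{1-\sigma}/4\big)$.

In words: if few cities crowd around $z$, the influence at $z$ on scale $r$ reaches $h$ by time $t_L$.

*Proof.* From $q_*t_a\ge1$ and $2^\sigma a_dr^d\le2$ we get $\eta t_a\ge\frac12(4L)^{d+1}\ge L$, so $w\ge\eta t_a/(2L)$. Let $s_k=kr/(2L)$, so $s_L=r/2$. Let $T_k(t)$ be the total population at time $t$ of the cities in $B(z,s_k)$. It is nondecreasing in $t$, and $T_0(t_a)\ge1$. Put $\Lambda=\kappa(4L/r)^\beta$.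

**Step 1 (one round of growth).** The purpose is to show that while influence is low, the population of $B(z,s_k)$ forces immigrants into $B(z,s_{k+1})$. Let $k<L$ and $t\in[t_k,t_{k+1})$. The claim is that whenever the $\mathcal F_t$-measurable condition "$B(z,r/2)$ contains at most $m$ cities at time $t$, and $G_r(z,t)<h$" holds,
$$P\big(T_{k+1}(t+1)=T_{k+1}(t)+1\,\big|\,\mathcal F_t\big)\ge a_d\Big(\frac{T_k(t_k)}{2mt_a\Lambda}\Big)^\sigma .\tag{3}$$
On $E(z,t_a)$ the condition holds at all these $t$, because the number of cities in a ball never decreases.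

If $T_k(t_k)=0$ there is nothing to prove. Otherwise let $z'$ be the most populous city in $B(z,s_k)$ and $p'$ its share at time $t$. There are at most $m$ cities in $B(z,s_k)$ and $t\le2t_a$, so $p'\ge T_k(t_k)/(2mt_a)$. As $|z'-z|\le r$, the bound $G_r(z,t)<h$ says $p'r^{-\beta}<\kappa r^{-\beta}$, so $p'<\kappa$. Put $\rho=(p'/\Lambda)^{1/\beta}<(\kappa/\Lambda)^{1/\beta}=\frac r{4L}$. Let $y\in B(z',\rho)\cap[0,1]^d$ and let $j$ be its owner. Then $|y-z|\le s_k+\frac r{4L}\le s_{k+1}\le\frac r2$, and $p_j|y-x_j|^{-\beta}=G(y,t)\ge p'\rho^{-\beta}=\Lambda$.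

The owner is near $z$. Indeed, suppose first that $|x_j-z|>r$. Then $|y-x_j|\ge|x_j-z|-\frac r2\ge\frac12|x_j-z|$, and $G_r(z,t)<h$ gives $p_j<\kappa(|x_j-z|/r)^\beta$. So $p_j|y-x_j|^{-\beta}<\kappa2^\beta r^{-\beta}\le\Lambda$, a contradiction. Hence $|x_j-z|\le r$, so $p_j<\kappa$ and $|y-x_j|\le(p_j/\Lambda)^{1/\beta}<\frac r{4L}$. Therefore $|x_j-z|\le|x_j-y|+|y-z|\le\frac r{4L}+s_k+\frac r{4L}=s_{k+1}$.

Both $y$ and its owner lie in $B(z,s_{k+1})$. So an immigrant at $y$ raises $T_{k+1}$ by one, whether it founds or joins. It arrives in $B(z',\rho)$ with probability at least $a_d\rho^d=a_d(p'/\Lambda)^\sigma$ (note $\rho\le\frac12$), which gives (3).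

**Step 2 (the recursion).** The purpose is to iterate (3). Let
$$q_0=\frac1{t_a},\qquad q_{k+1}=\gamma q_k^\sigma,\qquad\gamma=\frac{\eta a_d}{4L}(2m\Lambda)^{-\sigma}.$$
Since $2m\Lambda=\frac{q_*}2(4L/r)^\beta$, we get $\gamma=q_*^{-\sigma}\cdot2^\sigma a_d\eta r^d(4L)^{-d-1}=q_*^{1-\sigma}$. So $q_{k+1}/q_*=(q_k/q_*)^\sigma$, that is, $q_k=q_*(q_0/q_*)^{\sigma^k}$. This is nondecreasing in $k$, because $q_0/q_*=1/(q_*t_a)\le1$.

On $E(z,t_a)\cap\{T_k(t_k)\ge q_kt_a\}$ the probabilities in (3) sum over $[t_k,t_{k+1})$ to at least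
$$w\,a_d\Big(\frac{q_k}{2m\Lambda}\Big)^\sigma\ge\frac{\eta t_a}{2L}a_d\Big(\frac{q_k}{2m\Lambda}\Big)^\sigma=2\gamma q_k^\sigma t_a=2q_{k+1}t_a .$$
If also $T_{k+1}(t_{k+1})<q_{k+1}t_a$, then fewer than $q_{k+1}t_a$ of these steps raised $T_{k+1}$. By (P2) with $a=2q_{k+1}t_a$, the conditional probability given $\mathcal F_{t_a}$ that $E(z,t_a)$ holds, $T_k(t_k)\ge q_kt_a$ and $T_{k+1}(t_{k+1})<q_{k+1}t_a$ is at most $e^{-q_{k+1}t_a/4}\le e^{-q_1t_a/4}$. Here $q_1t_a=q_*^{1-\sigma}t_a^{-\sigma}t_a=(q_*t_a)^{1-\sigma}$.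

**Step 3 (contradiction after $L$ rounds).** The purpose is to see that $L$ rounds suffice. Suppose $E(z,t_a)$ holds and none of the $L$ failures of Step 2 occurs. Since $T_0(t_0)\ge1=q_0t_a$ (here $t_0=t_a$), we get $T_L(t_L)\ge q_Lt_a$. By (a), some city $j$ in $B(z,r/2)$ has $p_j(t_L)\ge q_Lt_a/(mt_L)\ge q_L/(2m)$. Moreover $q_L=q_*(q_*t_a)^{-\sigma^L}\ge q_*e^{-S\sigma^L}\ge q_*/2$, as $q_*\le1$, $t_a\le e^S$ and $\sigma^LS<\log2$. So $p_j(t_L)\ge\kappa$ and $G_r(z,t_L)\ge\kappa r^{-\beta}=h$, against (b). Hence $E(z,t_a)$ implies one of the $L$ failures, and a union bound gives the lemma. $\square$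

## 5. No crowding: the upper bound on $K$ and the lower bound on $N_{(1)}$

Let $1/r$ be an integer, and partition the unit cube into $r^{-d}$ cubes $Q$ of side $r$. Let $t_0<e^S$ be an integer, $k_0\ge1$ real, $\mu\ge2$ an integer, $m=k_0+3^d\mu$. Let $q_*,h$ be as in (2) and
$$h_1=\tfrac14(1+\sqrt d)^{-\beta}h .$$
Let $\tau_Q$ be the first time $\ge t_0$ at which $Q$ contains a city, and $\zeta$ the first time at which some $Q$ has $\mu$ cities founded after $t_0$. Let $\mathcal G$ be the event that $E(z,t_a)$ fails for all integers $t_a\in[t_0,e^S]$ and all cities $z$ present at $t_a$. Assume throughout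
$$q_*t_0\ge S^{1/2},\qquad q_*\ge S^{-b}\ \text{with a fixed }b=b(d,\beta),\qquad\eta t_0\ge1,\qquad t_0\ge4.\tag{4}$$

**The event $\mathcal G$ is likely.** Apply Lemma 2 with $z$ the $i$-th founded city, $i\le K(t)\le t$. Since $e^{-v^{1-\sigma}/8}\le Cv^{-3}$ for $v\ge1$, half of the exponent pays for the sum over $t$ and the other half gives smallness: for $S$ large,
$$P(\mathcal G^c)\le\sum_{t_0\le t\le e^S}tLe^{-(q_*t)^{1-\sigma}/4}\le CL\,e^{-S^{(1-\sigma)/2}/8}\sum_tt(q_*t)^{-3}\le S^{-3}.\tag{5}$$

**Lemma 3.** On $\mathcal G\cap\{K(t_0)\le k_0\}$, let $t\le\zeta\wedge e^S$ be an integer with $t_a:=\lfloor t/(1+\eta)\rfloor\ge t_0$, and let $z$ be a city present at time $t_a$. Then $G_r(z,t')\ge h$ for some integer $t'\in[t_a,t]$, and $t'\ge t/4$. In particular, $G(\cdot,t)\ge h_1$ on $Q$ for all integers $t\in[(1+\eta)\tau_Q,\ \zeta\wedge e^S]$.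

*Proof.* We have $t_L\le(1+\eta)t_a\le t\le\zeta$. The ball $B(z,r/2)$ meets at most $3^d$ cubes, and at times up to $\zeta$ each holds at most $\mu$ cities founded after $t_0$, since at most one city is founded per step. So $B(z,r/2)$ contains at most $k_0+3^d\mu=m$ cities at time $t_L$, and (a) holds. As $E(z,t_a)$ fails, (b) fails, and this gives $t'\in[t_a,t_L]\subset[t_a,t]$. Also $t\ge t_a\ge4$, so $t'\ge t_a\ge\frac t2-1\ge\frac t4$.

For the last claim, $\lfloor t/(1+\eta)\rfloor\ge\tau_Q\ge t_0$. Take $z\in Q$ present at time $\tau_Q$. For $y\in Q$ we have $|y-z|\le\sqrt d\,r$, so (F3) and (F4) give $G(y,t)\ge\frac{t'}tG(y,t')\ge\frac14(1+\sqrt d)^{-\beta}h=h_1$. $\square$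

**Lemma 4.** Let $a=\frac{r^dk_0+\mu}{100}+\frac{r^d(S+1)}{c_0h_1}$. If $a\le(\mu-1)/e^2$, then $P(\mathcal G,\ K(t_0)\le k_0,\ \zeta\le e^S)\le r^{-d}e^{-(\mu-1)}$.

*Proof.* Fix $Q$ and consider the steps $t\to t+1$ with $\tau_Q\le t<\zeta\wedge e^S$, an $\mathcal F_t$-measurable condition on $t$. We bound the sum of $\lambda_t(Q)$ over these steps on $\mathcal G\cap\{K(t_0)\le k_0\}$.

For $t<(1+\eta)\tau_Q$, (F1) and (F2) give $\lambda_t(Q)\le r^dd^{\beta/2}K(t)/(c_0t)$ with $K(t)\le k_0+\mu r^{-d}$. By (1), which applies since $\eta t_0\ge1$, these steps contribute at most $2\eta\,d^{\beta/2}(r^dk_0+\mu)/c_0\le(r^dk_0+\mu)/100$ by the choice of $\eta$. For $t\ge(1+\eta)\tau_Q$, Lemma 3 gives $\lambda_t(Q)\le r^d/(c_0th_1)$, which contributes at most $r^d(S+1)/(c_0h_1)$. So the sum is at most $a$.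

If $\zeta\le e^S$, some $Q$ receives $\mu$ cities after $t_0$ by time $\zeta$. At most one of them is founded at a step starting before $\tau_Q$, namely at the step ending at $\tau_Q$. So at least $\mu-1$ of them are founded in the steps considered. By (P1), for each $Q$ this has probability at most $(ea/(\mu-1))^{\mu-1}\le e^{-(\mu-1)}$. Sum over the $r^{-d}$ cubes. $\square$

By (2), $h=c\,r^{d-\beta}/(mL^{d+1})$, so the second term of $a$ satisfies
$$\frac{r^d(S+1)}{c_0h_1}\le C\,S\,r^\beta\,m\,L^{d+1}.\tag{6}$$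

The lemma is used twice. To choose $r$ near the true spacing $S^{-1/\beta}$ we need $k_0$ to be a power of $\ell$. The only bound so far is $K(t_0)\le t_0$, and this forces a first round with a wasteful $r$.

**Step 1 (a crude bound).** The purpose is to show that $K(t)$ is at most a power of $\log t$. Take $r=1/\lceil S^{3/(\beta-d)}\rceil$, $t_0=\lceil r^{-d}S\rceil$, $k_0=t_0$, $\mu=S^2$, so that $K(t_0)\le k_0$ trivially. Then $q_*t_0\ge cS/L^{d+1}\ge S^{1/2}$, and the other parts of (4) hold. Also $r^dk_0\le S+1\le\mu$. As $r^{\beta-d}\le S^{-3}$ and $m\le C(r^{-d}S+S^2)$,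
$$S\,r^\beta mL^{d+1}\le C(S^2r^{\beta-d}+S^3r^\beta)L^{d+1}\le C(S^{-1}+r^d)L^{d+1}\to0 .$$
So $a\le\mu/50+1\le(\mu-1)/e^2$. By Lemma 4 and (5), $P(\zeta\le e^S)\le S^{-2}$. Off this event, $K(\lfloor e^S\rfloor)\le t_0+\mu r^{-d}\le S^{b_1}$ with $b_1=\frac{3d}{\beta-d}+3$. By Borel–Cantelli this holds almost surely for all large $S$. With $S=\lceil\log t\rceil$ and monotonicity of $K$,
$$\text{a.s.}\quad K(t)\le(\log t)^{b_1+1}\ \text{ for all large }t.\tag{7}$$

**Step 2 (the sharp bound).** The purpose is to fix the parameters used from now on. For every large $S$ let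
$$t_0=S^4,\quad k_0=\ell^{b_2},\ b_2=b_1+2,\quad\mu=\lceil\ell^2\rceil,\quad r=1/\lceil S^{1/\beta}\ell^{\nu}\rceil,\ \nu=\frac{b_2+d+3}\beta .\tag{8}$$
By (7), almost surely $K(t_0)\le(4\ell)^{b_1+1}\le k_0$ for all large $S$. Since $r^d\ge cS^{-\sigma}\ell^{-\nu d}$, (4) holds. Also $m\le\ell^{b_2+1}$, so the right side of (6) is at most $C\ell^{-\nu\beta+b_2+1+d+1}=C\ell^{-1}\to0$, and $r^dk_0\le1$. Hence $a\le(\mu-1)/e^2$. Since $r^{-d}e^{-(\mu-1)}\le CS^\sigma\ell^{\nu d}e^{-\ell^2}$ decays faster than any power of $S$, Lemma 4 and (5) give $P(K(t_0)\le k_0,\ \mathcal G^c\cup\{\zeta\le e^S\})\le S^{-2}$. By Borel–Cantelli we have: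

**Proposition 5.** With the parameters (8), almost surely for all large $S$: $K(t_0)\le k_0$, $\mathcal G$ holds, and $\zeta>e^S$. Consequently:

* every cube of side $r$ has at most $k_0+\mu\le m\le\ell^{b_2+1}$ cities at times $\le e^S$;
* $K(t)\le k_0+\mu r^{-d}\le S^\sigma\ell^C\le S$ for $t\le e^S$;
* the conclusions of Lemma 3 hold with $\zeta\wedge e^S$ replaced by $e^S$;
* $h,h_1\ge S^{1-\sigma}\ell^{-b_3}$ for some $b_3=b_3(d,\beta)>0$.

The last item follows from $h=c\,r^{d-\beta}/(mL^{d+1})$ and $r^{d-\beta}\ge S^{(\beta-d)/\beta}=S^{1-\sigma}$. Taking $S=\lceil\log t\rceil$, the second item is the upper bound in item 2 of Theorem 1, and $N_{(1)}(t)\ge t/K(t)$ gives the lower bound in item 1.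

We record one consequence. By (F2) and Proposition 5, $c_0tG\ge c_0d^{-\beta/2}S^4/S\ge1$ for $t_0\le t\le e^S$ and $S$ large. So $1+c_0tG\le2c_0tG$, and for every cube $Q$
$$\lambda_t(Q)\ge\frac1{2c_0t}\int_QG(y,t)^{-1}dy\qquad(t_0\le t\le e^S).\tag{9}$$

## 6. Voids and overgrown cities depend on each other

For the upper bound on $N_{(1)}$ the natural plan is this. If $G\ge g_2$ everywhere, then every point of $V_j$ is within $(p_j/g_2)^{1/\beta}$ of $x_j$, so $A_j\le v_d(p_j/g_2)^\sigma$. In log-time $p_j$ then drifts at rate at most $v_d(p_j/g_2)^\sigma-p_j$, which is negative once $p_j$ exceeds a constant times $g_2^{-\sigma/(1-\sigma)}$. For $g_2\approx S^{1-\sigma}$ this threshold is $S^{-\sigma}$, as wanted. Lemma 3 provides such a $g_2$ near every settled spot, so it remains to show that no region stays empty.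

The sensible attempt is to observe that an empty cube $Q$ of side $R$ has $\lambda_t(Q)\approx R^d/(c_0tG)$. If $G\le g$ on $Q$ during a fixed fraction of the log-time $S$, the $\lambda_t(Q)$ sum to order $SR^d/g$, and when this is large a city should have been founded. The attempt stops exactly when $G$ is large on $Q$, because a large city can protect its surroundings. Take $R\approx S^{-1/\beta}\ell^M$ with $R^d\le S^{-\sigma}\ell^{Md}$, and $g=S^{1-\sigma}\ell^{Md}$. A city of share $\frac12$ has $G\ge g$ on the ball of radius $(2g)^{-1/\beta}$ around it, which is far larger than $R$. On a cube of side $R$ in that ball, while the share stays at $\frac12$, the sum of $\lambda_t$ up to $e^S$ is at most $(S+1)R^d/(c_0g)\le(S+1)/(c_0S)$, which is bounded. So no contradiction arises. To exclude such cities we wanted to use the absence of voids, so the argument is circular.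

The circle is broken by looking at one point $y_0$ for the whole log-time and at all cities that are too large for their distance to $y_0$. Such a city loses share unless it owns points far away from itself. At a point owned from far away, $G$ is small. Such points are rare: in settled cubes $G\ge h_1$ after a short while, and in unsettled cubes the founding count limits $\int G^{-1}$. A sum of logarithms of shares turns this into an inequality.

## 7. No large voids

Keep the parameters (8). Let $R=1/\lceil S^{1/\beta}\ell^{-M}\rceil$, where $M=M(d,\beta)$ is a large constant chosen after $\nu$ and $b_3$. So $\frac12S^{-1/\beta}\ell^M\le R\le S^{-1/\beta}\ell^M$. We require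
$$M\beta>2\qquad\text{and}\qquad\big(M(d+\beta)-2\big)\Big(\frac1\sigma-1\Big)>\max(b_3,\ \nu d+3).\tag{10}$$
Let $t_1=\lfloor e^S\rfloor$.

**Proposition 6.** Almost surely, for all large integers $S$, every grid cube of side $R$ contains a city at time $t_1$.

**Step 1 (foundings are not overdue).** The purpose is to bound the accumulated founding probability of an empty cube. Define $\tau_Q$ for cubes of side $R$ as for cubes of side $r$. There are at most $CS\ell^C$ cubes of side $r$ or $R$, and $\sum_SS\ell^Ce^{-\ell^2}<\infty$. So (P3) with $a=\ell^2$, a union bound and Borel–Cantelli give, almost surely for all large $S$ and all these cubes,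
$$\sum_{t_0\le t<t_1,\ t<\tau_Q}\lambda_t(Q)\le2\ell^2.\tag{11}$$

**Step 2 (a void is dominated by an overgrown city).** The purpose is to show that if a cube is empty at $t_1$, then for at least half of the log-time there is a city whose share exceeds the $d$-th power of its distance to the center. Let $Q_R$ be a cube of side $R$ with center $y_0$, empty at $t_1$, hence at all earlier times. Put $C_3=2^{d+1}c_0(1+\sqrt d)^\beta$ and
$$g=\frac{SR^d}{8C_3\ell^2},\qquad P_0=g\Big(\frac R2\Big)^\beta=\frac{2^{-\beta}SR^{d+\beta}}{8C_3\ell^2}.$$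
Then $cS^{-\sigma}\ell^{M(d+\beta)-2}\le P_0\le1$, and $g\ge1$, for $S$ large.

Let $y$ be in the concentric cube of side $R/2$. Every city has $|y-x_j|\ge R/4$, so $|y_0-x_j|\le|y-x_j|+\sqrt dR/4\le(1+\sqrt d)|y-x_j|$ and $G(y,t)\le(1+\sqrt d)^\beta G(y_0,t)$. If $G(y_0,t)\le g$ and $t\ge t_0$, then
$$\lambda_t(Q_R)\ge\frac{(R/2)^d}{1+c_0t(1+\sqrt d)^\beta g}\ge\frac{R^d}{C_3tg},$$
because $c_0t(1+\sqrt d)^\beta g\ge1$. By (11), $\sum_{t_0\le t<t_1}\frac1t\mathbf 1\{G(y_0,t)\le g\}\le C_3gR^{-d}\cdot2\ell^2=\frac S4$. As $\sum_{t_0\le t<t_1}\frac1t\ge\log(t_1/t_0)\ge\frac{3S}4$,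
$$\sum_{t_0\le t<t_1}\frac1t\mathbf 1\{G(y_0,t)>g\}\ge\frac S2.\tag{12}$$

Suppose $G(y_0,t)>g$ and let $j$ be the owner of $y_0$. As $|x_j-y_0|\ge R/2$, we have $p_j>g|x_j-y_0|^\beta\ge P_0$. We claim that also $p_j\ge|x_j-y_0|^d$. Since $SR^\beta\ge2^{-\beta}\ell^{M\beta}$ and $M\beta>2$, we have $SR^\beta\ge8C_32^{\beta-d}\ell^2$ for $S$ large, which says $g\ge(R/2)^{d-\beta}$. Raising to the power $\frac1{1-\sigma}$ and using $(\beta-d)/(1-\sigma)=\beta$ gives $g^{1/(1-\sigma)}\ge(R/2)^{-\beta}$, that is, $P_0=g(R/2)^\beta\ge g^{-\sigma/(1-\sigma)}$. Hence $p_j^{1-\sigma}\ge g^{-\sigma}$, and $|x_j-y_0|^d<(p_j/g)^\sigma\le p_j$. So with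
$$\theta_j=\tfrac12\max\big(P_0,|x_j-y_0|^d\big),\qquad D_t=\#\{j:p_j(t)\ge2\theta_j\},$$
we have $D_t\ge1$ whenever $G(y_0,t)>g$, and (12) gives
$$\sum_{t_0\le t<t_1}\frac{D_t}t\ge\frac S2.\tag{13}$$

**Step 3 (a Lyapunov sum).** The purpose is to bound $\sum D_t/t$ from above by the volume that overgrown cities own far away. Now $y_0$ is the center of any cube of side $R$, void or not. Let
$$\varphi(u)=\int_{-\infty}^u\min\Big(1,\frac{s^+}{\log2}\Big)ds .$$
So $\varphi=0$ on $(-\infty,0]$, $0\le\varphi'\le1$, $\varphi'=1$ on $[\log2,\infty)$, and $\varphi(u)\le u^+$. As $\varphi'$ is Lipschitz with constant $1/\log2$, also $|\varphi(u+v)-\varphi(u)-\varphi'(u)v|\le\frac{v^2}{2\log2}\le v^2$. Put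
$$u_j(t)=\log\frac{p_j(t)}{\theta_j},\qquad Y_t=\sum_j\varphi(u_j(t))\ge0,\qquad J_t=\{j:p_j(t)\ge\theta_j/4\}.$$
Since $\theta_j\ge P_0/2$, cities in $J_t$ have $p_j\ge P_0/8$. So $|J_t|\le8/P_0$, and $N_j\ge P_0t/8$ for $j\in J_t$.

Let $t\ge t_0$. A city $j\notin J_t$ contributes $0$ to $Y_t$ and to $Y_{t+1}$, because $p_j(t+1)\le2p_j(t)<\theta_j/2$. A city founded at time $t+1$ contributes $0$, because $1/(t+1)<P_0/2\le\theta_j$ for $S$ large. For $j\in J_t$, $u_j$ changes by $v_j=\log(1+\xi_j/N_j)-\log(1+1/t)$, where $\xi_j$ indicates that $j$ is joined and $E[\xi_j|\mathcal F_t]\le A_j$. Using $\log(1+\frac1t)\ge\frac1t-\frac1{2t^2}$ and $(x-y)^2\le2x^2+2y^2$,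
$$E[v_j|\mathcal F_t]\le\frac{A_j}{N_j}-\frac1t+\frac1{2t^2},\qquad E[v_j^2|\mathcal F_t]\le\frac{2A_j}{N_j^2}+\frac2{t^2}.$$
The error terms add up over $J_t$ to at most $\frac8{P_0}\cdot\frac5{2t^2}+\frac{128}{P_0^2t^2}\le\frac{148}{P_0^2t^2}$, by $\sum_jA_j=1$ and $N_j\ge P_0t/8$. As $\varphi'(u_j)=0$ off $J_t$,
$$E[Y_{t+1}-Y_t|\mathcal F_t]\le\frac1t\sum_j\varphi'(u_j)\Big(\frac{A_j}{p_j}-1\Big)+\frac{148}{P_0^2t^2}.\tag{14}$$

Next, the random fluctuation. At most one $\xi_j$ equals $1$. A city of $J_t$ that is not joined has $|v_j|\le1/t$, and a joined one has $0\le v_j\le1/N_j\le8/(P_0t)$. As $\varphi$ is $1$-Lipschitz, $|Y_{t+1}-Y_t|\le16/(P_0t)$. So the martingale part of $Y$, started at $t_0$, has increments at most $32/(P_0t)$. By the Azuma–Hoeffding inequality and $\sum_{t\ge t_0}t^{-2}\le2/t_0$, it exceeds $1$ at time $t_1$ with probability at most $\exp(-P_0^2t_0/4096)\le e^{-S}$ for $S$ large, since $P_0^2t_0\ge cS^{4-2\sigma}$ and $4-2\sigma>2$. There are $R^{-d}\le S$ centers, so by Borel–Cantelli, almost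 surely for all large $S$ it is at most $1$ for every center.

Also $\sum_{t\ge t_0}148/(P_0^2t^2)\le1$. At time $t_0$ fewer than $2/P_0$ cities have $p_j>\theta_j\ge P_0/2$, and each contributes at most $\log(2/P_0)$. So $Y_{t_0}\le\frac2{P_0}\log\frac2{P_0}\le CS^\sigma\ell$. Summing (14),
$$0\le Y_{t_1}\le CS^\sigma\ell+2+\sum_{t_0\le t<t_1}\frac1t\sum_j\varphi'(u_j)\Big(\frac{A_j}{p_j}-1\Big).\tag{15}$$

Choose $\delta$ with $v_d\delta^d=\frac12$ and let $X_j=|\{y\in V_j:|y-x_j|>\delta p_j^{1/d}\}|$ be the volume that $j$ owns far away. Then $A_j\le\frac12p_j+X_j$, so $\frac{A_j}{p_j}-1\le-\frac12+\frac{X_j}{p_j}$. If $p_j\ge2\theta_j$, then $u_j\ge\log2$ and $\varphi'(u_j)=1$, so $D_t\le\sum_j\varphi'(u_j)$. Moreover $\varphi'\le1$, and $\varphi'(u_j)>0$ only if $p_j>\theta_j$. So (15) gives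
$$\frac12\sum_{t_0\le t<t_1}\frac{D_t}t\le CS^\sigma\ell+2+Z,\qquad Z=\sum_{t_0\le t<t_1}\frac1t\sum_{j:\,p_j>\theta_j}\frac{X_j}{p_j}.\tag{16}$$

**Step 4 (points owned from far away are rare).** The purpose is to show $Z\le S/100$. Let $p_j>\theta_j$, $y\in V_j$, $|y-x_j|>\delta p_j^{1/d}$. By the definition of $\theta_j$, $|y-x_j|>\delta2^{-1/d}\max(P_0^{1/d},|x_j-y_0|)$. Hence $|y-y_0|\le|y-x_j|+|x_j-y_0|\le(1+2^{1/d}/\delta)|y-x_j|$. Put $\delta_1=(1+2^{1/d}/\delta)^{-1}\le\delta2^{-1/d}$ and
$$W(y)=\max\big(|y-y_0|,P_0^{1/d}\big).$$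
Then $|y-x_j|\ge\delta_1W(y)$. As $G(y,t)=p_j|y-x_j|^{-\beta}$ and $p_j>P_0/2$, and as $\beta/d=1/\sigma>1$,
$$\frac1{p_j}\le\frac{\delta_1^{-\beta}W(y)^{-\beta}}{G(y,t)},\qquad\frac1{p_j}\le\frac2{P_0},\qquad G(y,t)<\delta^{-\beta}p_j^{1-1/\sigma}\le g_1:=\delta^{-\beta}\Big(\frac{P_0}2\Big)^{1-1/\sigma}.$$
Each $y$ lies in one cell, so
$$Z\le\sum_{t_0\le t<t_1}\frac1t\int\mathbf 1\{G(y,t)<g_1\}\min\Big(\frac2{P_0},\frac{\delta_1^{-\beta}W(y)^{-\beta}}{G(y,t)}\Big)dy.\tag{17}$$
Since $P_0\ge cS^{-\sigma}\ell^{M(d+\beta)-2}$, $1-\frac1\sigma<0$ and $-\sigma(1-\frac1\sigma)=1-\sigma$,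
$$P_0^{1-1/\sigma}\le CS^{1-\sigma}\ell^{-(M(d+\beta)-2)(1/\sigma-1)}.\tag{18}$$
By (10) and Proposition 5 this gives $g_1\le h_1$ for $S$ large. Here it matters that $b_3$ does not depend on $M$. Now split (17) by the cubes $Q$ of side $r$ and by time.

* *Times $t<\tau_Q$.* By (9) and (11), $\sum\frac1t\int_QG^{-1}dy\le2c_0\cdot2\ell^2$, so the contribution is at most $C\ell^2W_Q^{-\beta}$ with $W_Q=\inf_QW$. For $S$ large $r\le P_0^{1/d}\le W_Q$, and $W$ is $1$-Lipschitz, so $W\le(1+\sqrt d)W_Q$ on $Q$ and $W_Q^{-\beta}\le Cr^{-d}\int_QW^{-\beta}dy$. Since $\beta>d$,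
$$\int_{\mathbb R^d}W^{-\beta}dy=v_dP_0^{1-\beta/d}+\int_{|y|>P_0^{1/d}}|y|^{-\beta}dy=\Big(v_d+\frac{dv_d}{\beta-d}\Big)P_0^{1-1/\sigma}.$$
With $r^{-d}\le CS^\sigma\ell^{\nu d}$ and (18), these contributions sum over $Q$ to at most
$$C\ell^2r^{-d}P_0^{1-1/\sigma}\le CS\,\ell^{\,2+\nu d-(M(d+\beta)-2)(1/\sigma-1)}\le CS\ell^{-1},$$
by (10).
* *Times $\tau_Q\le t<(1+\eta)\tau_Q$.* By (1), $\sum\frac1t\le2\eta\le2$, so the contribution is at most $2r^d\cdot\frac2{P_0}$. Summed over $Q$ this is at most $4/P_0\le CS^\sigma$.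
* *Times $t\ge(1+\eta)\tau_Q$.* By Proposition 5, $G\ge h_1\ge g_1$ on $Q$, so there is no contribution.

Hence $Z\le CS\ell^{-1}+CS^\sigma\le S/100$ for $S$ large.

**Step 5 (conclusion).** The purpose is to compare the two bounds on $\sum D_t/t$. By (16) and Step 4, $\sum_{t_0\le t<t_1}D_t/t\le2CS^\sigma\ell+4+\frac S{50}\le\frac S{10}$ for every center $y_0$ and all large $S$. If the cube with center $y_0$ were empty at $t_1$, (13) would say that this sum is at least $S/2$. So no cube of side $R$ is empty at $t_1$. $\square$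

## 8. Uniform influence makes large shares decay

**Proposition 7.** There is $b_4=b_4(d,\beta)$ such that, with $g_2=S^{1-\sigma}\ell^{-b_4}$, almost surely for all large $S$: $G(y,t)\ge g_2$ for all $y\in[0,1]^d$ and all integers $t\in[2e^S,e^{2S}]$.

*Proof.* Use Proposition 6 at $S$ and Proposition 5 at $2S$, writing $r',h',t_0'$ for the parameters at $2S$ and $R_S$ for the side in Proposition 6; note $t_0'=(2S)^4\le\lfloor e^S\rfloor$. Given $y$ and $t$, let $z$ be a city present at time $\lfloor e^S\rfloor$ in the $R_S$-cube of $y$. Since $\lfloor t/(1+\eta)\rfloor\ge\lfloor t/2\rfloor\ge\lfloor e^S\rfloor\ge t_0'$, Lemma 3 at $2S$, with $\zeta\wedge e^S$ replaced by $e^{2S}$, gives $t'\in[t/4,t]$ with $G_{r'}(z,t')\ge h'$. As $|y-z|\le\sqrt dR_S$, (F3) and (F4) give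
$$G(y,t)\ge\frac{t'}tG(y,t')\ge\tfrac14h'\big(1+\sqrt dR_S/r'\big)^{-\beta}.$$
Finally $R_S/r'\le C\ell^{M+\nu}$ and $h'\ge(2S)^{1-\sigma}(\log2S)^{-b_3}$, so a suitable $b_4$ works. $\square$

Define $\bar q$ by $v_d(\bar q/g_2)^\sigma=\bar q/40$, that is,
$$\bar q=(40v_d)^{1/(1-\sigma)}g_2^{-\sigma/(1-\sigma)}=CS^{-\sigma}\ell^{\,b_4\sigma/(1-\sigma)},$$
so $S^{-1}\le\bar q\le1$ for $S$ large. This is the threshold share of Section 6.

**Step 1 (a large share owns too little volume).** The purpose is to bound the join probability during a doubling of time. If $\inf_yG(y,u)\ge g_2$, then $V_j\subset B(x_j,(p_j/g_2)^{1/\beta})$ at time $u$, so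
$$A_j(u)\le v_d\Big(\frac{p_j}{g_2}\Big)^\sigma=\frac{\bar q}{40}\Big(\frac{p_j}{\bar q}\Big)^\sigma .$$
Let $t\ge2e^S$ be an integer and $q=\max(N_{(1)}(t)/t,\bar q)$, which is $\mathcal F_t$-measurable. If $u\in[t,2t)$, $\inf_yG(y,u)\ge g_2$ and $N_j(u)<2qt$, then $p_j(u)<2q$ and
$$A_j(u)\le\frac{2^\sigma}{40}\,\bar q\Big(\frac q{\bar q}\Big)^\sigma=\frac{2^\sigma}{40}\,q\Big(\frac{\bar q}q\Big)^{1-\sigma}\le\frac q{20}.\tag{19}$$

**Step 2 (bad times are rare).** The purpose is to turn (19) into a bound on the number of joins. Call $t$ *bad* if for some city $j$, present at $t$ or founded in $(t,2t]$, the number of joins to $j$ during steps $u\to u+1$, $u\in[t,2t)$, with $N_j(u)<2qt$ and $\inf_yG(y,u)\ge g_2$ is at least $qt/2$. The conditions on $u$ are $\mathcal F_u$-measurable, and by (19) the conditional probabilities of these counted joins sum to at most $qt/20$. Index cities by founding time in $\{1,\dots,2t\}$; an index at which no city is founded counts no joins. Then (P1), conditionally on $\mathcal F_t$ with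 $k=qt/2$ and $a=qt/20$, gives
$$P(t\text{ bad})\le2t\,E\big[(e/10)^{qt/2}\big]\le2t\,e^{-\bar qt/2}.\tag{20}$$

**Step 3 (one doubling).** The purpose is to see that a large maximal share drops by a factor $\frac34$. Suppose $t$ is not bad and $\inf_yG(y,u)\ge g_2$ for all integers $u\in[t,2t)$. Every city starts with $N_j\le qt$: at time $t$ by definition of $q$, or with population $1\le\bar qt$ when founded later. No city reaches $2qt$ by time $2t$, because at its first time in $[2qt,\infty)$ it would have had at least $qt$ joins, all counted. So all joins are counted, there are fewer than $qt/2$ of them for each $j$, and $N_j(2t)\le\frac32qt$. Therefore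
$$\frac{N_{(1)}(2t)}{2t}\le\frac34q,\qquad\frac{N_{(1)}(u)}u\le\frac32q\quad(t\le u\le2t).\tag{21}$$

**Step 4 (iteration).** The purpose is to bring the maximal share down to $\bar q$. Let $T_n=2^n\lceil2e^S\rceil$, $n\ge0$. Since $\bar q\ge1/S$, the sum $\sum_S\sum_n2T_ne^{-\bar qT_n/2}$ is finite. So, by (20) and Borel–Cantelli, almost surely for all large $S$ no $T_n$ is bad. For $T_n\le\frac12e^{2S}$, Proposition 7 covers $[T_n,2T_n)$, and (21) shows that $q_n=\max(N_{(1)}(T_n)/T_n,\bar q)$ satisfies
$$q_0\le1,\qquad q_{n+1}\le\max\big(\tfrac34q_n,\bar q\big).$$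
So $q_n=\bar q$ once $n\ge n_0=\lceil\log(1/\bar q)/\log(4/3)\rceil$. As $2^{n_0}$ is at most polynomial in $S$, $T_{n_0}\le3e^S2^{n_0}\le e^{2S-3}$. Every integer $t\in[e^{2S-3},e^{2S-1}]$ lies in some $[T_n,2T_n]$ with $n\ge n_0$ and $T_n\le t\le e^{2S-1}\le\frac12e^{2S}$, so by (21)
$$\frac{N_{(1)}(t)}t\le\frac32\,\bar q=CS^{-\sigma}\ell^{\,b_4\sigma/(1-\sigma)} .$$
The intervals $[e^{2S-3},e^{2S-1}]$ for consecutive $S$ cover all large $t$, and on them $2S-3\le\log t\le2S-1$. So the right side is at most $(\log t)^{-\sigma}(\log\log t)^C$. This is the upper bound in item 1 of Theorem 1. With the lower bound from Section 5, item 1 is proved, and for $d=2$ so is the conjecture.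

## 9. City count, minimal influence, spacing, and small cities

**Item 2.** The purpose here is the missing lower bound, since the upper bound was shown in Section 5. It follows from $K(t)\ge t/N_{(1)}(t)$ and item 1.

**Item 3.** The purpose is to locate $\inf_yI$ from both sides. For the lower bound, multiply the bound of Proposition 7 by $c_0t$. The intervals $[2e^S,e^{2S}]$ cover all large $t$ with $S$ comparable to $\log t$, for instance with $S=\lfloor\log t\rfloor-1$. For the upper bound, let $\rho=(2v_dK(t))^{-1/d}$. The $K(t)$ balls of radius $\rho$ about the cities have total volume at most $\frac12$, so some $y\in[0,1]^d$ is at distance at least $\rho$ from all cities. Then, by items 1 and 2,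
$$I(y,t)\le c_0N_{(1)}(t)\rho^{-\beta}\le CN_{(1)}(t)K(t)^{1/\sigma}\le t(\log t)^{-\sigma}\cdot(\log t)\cdot(\log\log t)^C .$$

**Item 4.** The purpose is to read off the spacing. For covering, use Proposition 6 with $S=\lfloor\log t\rfloor$. A ball of radius $\sqrt dR_S$ centered in $[0,1]^d$ contains the $R_S$-cube of its center, which holds a city at time $\lfloor e^S\rfloor\le t$, and cities persist. Moreover $\sqrt dR_S\le(\log t)^{-1/\beta}(\log\log t)^C$. For crowding, use Proposition 5 with $S=\lceil\log t\rceil$. A ball of radius $(\log t)^{-1/\beta}$ meets at most $\ell^C$ cubes of side $r$, since $(\log t)^{-1/\beta}/r\le C\ell^\nu$, and each of them contains at most $\ell^{b_2+1}$ cities.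

**Item 5.** The purpose is to bound the total population of small cities. Cities of population less than $t/(K(t)\log\log t)$ contain together at most $K(t)\cdot t/(K(t)\log\log t)=t/\log\log t$ inhabitants. By the upper bound in item 2, $t/(K(t)\log\log t)\ge t(\log t)^{-\sigma}(\log\log t)^{-C-1}$, so item 5 holds after enlarging $C$ by $1$. Taking the largest of the finitely many constants $C$ completes the proof of Theorem 1. $\blacksquare$
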